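\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{The ideal of the slope variety is generated by cubics}


\begin{abstract}
The slopes of the $\binom n2$ lines joining $n$ points in the plane satisfy algebraic relations, and these form an ideal $I_n$. Every four of the points give one cubic relation. We prove that these $\binom n4$ cubics generate $I_n$ for every $n\ge 4$, and that they form a minimal generating set. The proof starts from Martin's theorem that $I_n$ is generated by one relation for each wheel in the complete graph. We realize the wheel relations as maximal minors of a linear system and reduce these minors to four points by a spanning statement in a double exterior algebra. The reduction divides by $2$, and it fails in characteristic~$2$.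
\end{abstract}

\section{The question and the answer}

\subsection{Slopes and the cubic relation}

Let $n\ge 4$. Take labeled points $P_i=(x_i,y_i)\in\mathbb C^2$, $1\le i\le n$, with distinct $x_i$, and let
\[
m_{ij}=m_{ji}=\frac{y_i-y_j}{x_i-x_j}
\]
be the slope of the line $P_iP_j$. The \emph{slope variety} $S_n\subseteq\mathbb C^{\binom n2}$ is the Zariski closure of the set of all slope vectors $(m_{12},m_{13},\dots,m_{n-1,n})$ obtained in this way, and $I_n\subseteq\mathbb C[m_{12},\dots,m_{n-1,n}]$ is the ideal of all polynomials vanishing on $S_n$. Equivalently, $I_n$ consists of the polynomials that vanish identically when the rational functions $(y_i-y_j)/(x_i-x_j)$ are substituted for the $m_{ij}$. Thus $I_n$ is the ideal of all relations between the slopes.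

Translations and a common rescaling of $x$ and $y$ do not change the slopes. So $2n$ coordinates give at most $2n-3$ parameters, and it is known that $\dim S_n=2n-3$. For $n=4$ there are six slopes and five parameters, and $S_4$ is the hypersurface given by the cubic
\[
\begin{aligned}
\tau(K_4)={}& m_{12}m_{14}m_{23}-m_{13}m_{14}m_{23}-m_{12}m_{13}m_{24}+m_{13}m_{14}m_{24}\\
&+m_{13}m_{23}m_{24}-m_{14}m_{23}m_{24}+m_{12}m_{13}m_{34}-m_{12}m_{14}m_{34}\\
&-m_{12}m_{23}m_{34}+m_{14}m_{23}m_{34}+m_{12}m_{24}m_{34}-m_{13}m_{24}m_{34}.
\end{aligned}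
\]
Read each monomial as a set of three edges of the complete graph on $\{1,2,3,4\}$. The twelve monomials are then exactly the twelve Hamiltonian paths. The signs follow a rule. Write a path as an ordering $p_1p_2p_3p_4$ of its vertices and let $\operatorname{sgn}(p)$ be the sign of this ordering relative to the increasing one. Reversing four letters is an even permutation, so $\operatorname{sgn}(p)$ depends only on the path. The paths with coefficient $-1$ are the even ones,
\[
1234,\quad 3124,\quad 4132,\quad 1423,\quad 2143,\quad 1342,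
\]
and those with coefficient $+1$ are the odd ones,
\[
4123,\quad 3142,\quad 1324,\quad 2134,\quad 1432,\quad 1243 .
\]
For a set $X$ of four vertices (in any totally ordered vertex set) we therefore put
\begin{equation}\label{eq:tau}
\tau_X=-\sum_{p}\operatorname{sgn}(p)\,m_{p_1p_2}m_{p_2p_3}m_{p_3p_4},
\end{equation}
the sum being over the twelve Hamiltonian paths on $X$. This is the cubic obtained from $\tau(K_4)$ by replacing $1,2,3,4$ by the elements of $X$ in increasing order. It lies in $I_n$.

The following question is posed in \cite{Updown}: \emph{do the $\binom n4$ cubics $\tau_X$ generate $I_n$?}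

\subsection{Wheels}

There is an obvious source of further relations. Choose distinct vertices $v_0,\dots,v_k$ with $k\ge3$, read the indices of $v_1,\dots,v_k$ modulo $k$, and translate so that $P_{v_0}$ is the origin. Since $y_{v_i}=m_{v_0v_i}x_{v_i}$, the condition that $P_{v_i}P_{v_{i+1}}$ has slope $m_{v_iv_{i+1}}$ reads
\begin{equation}\label{eq:step}
(m_{v_0v_i}-m_{v_iv_{i+1}})\,x_{v_i}=(m_{v_0v_{i+1}}-m_{v_iv_{i+1}})\,x_{v_{i+1}} .
\end{equation}
So for generic slopes the ratio $x_{v_{i+1}}:x_{v_i}$ is determined, and going once around $v_1,v_2,\dots,v_k$ the product of these ratios must be $1$. In fact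
\begin{equation}\label{eq:W}
W(v_0;v_1,\dots,v_k)=\prod_{i=1}^k(m_{v_0v_i}-m_{v_iv_{i+1}})-\prod_{i=1}^k(m_{v_0v_{i+1}}-m_{v_iv_{i+1}})
\end{equation}
vanishes on every realized slope vector: multiply \eqref{eq:step} over all $i$ and cancel the nonzero factor $\prod_i x_{v_i}$.

The variables in \eqref{eq:W} are the edges of a \emph{$k$-wheel} with hub $v_0$ and rim $v_1\cdots v_k$, the graph with the $k$ spokes $v_0v_i$ and the $k$ rim edges $v_iv_{i+1}$. A $3$-wheel is a $K_4$. Martin \cite{Martin} attaches to every wheel $G$ a tree polynomial $\tau(G)$. It is a signed sum of spanning trees of $G$ and a nonzero form of degree $k$ in the $2k$ variables $m_e$, $e\in G$, and it vanishes on all realized slope vectors. We use his main theorem.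

\begin{theorem}[Martin {\cite{Martin}}]\label{thm:Martin}
The tree polynomials $\tau(G)$ of all wheel subgraphs $G\subseteq K_n$ ($3\le k\le n-1$) form a Gr\"obner basis of $I_n$ for a suitable term order. In particular they generate $I_n$.
\end{theorem}

Proposition~\ref{prop:wheel} below shows that $\tau(G)$ is a scalar multiple of \eqref{eq:W}. These forms have all degrees from $3$ to $n-1$, and it is not clear whether those of degree at least $4$ are needed. A wheel with $k\ge4$ contains no $K_4$. For instance, $W(0;1,2,3,4)$ does not involve $m_{13}$ or $m_{24}$, whereas each of the five cubics on $\{0,\dots,4\}$ involves at least one of them. If the cubics generate the quartic, these variables have to cancel.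

\subsection{Results}

For a field $F$ let $R=F[m_{ij}]$, let $J_n(F)\subseteq R$ be the ideal generated by all $\tau_X$, and let $I_n(F)$ be the kernel of
\[
R\to F(x_1,\dots,x_n,y_1,\dots,y_n),\qquad m_{ij}\mapsto\frac{y_i-y_j}{x_i-x_j}.
\]
So $I_n=I_n(\mathbb C)$. The derivation of \eqref{eq:W}, with $x_{v_i}-x_{v_0}$ and $y_{v_i}-y_{v_0}$ in place of $x_{v_i}$ and $y_{v_i}$, works in this function field, so $W(v_0;v_1,\dots,v_k)\in I_n(F)$ for every $F$.

By \eqref{eq:tau}, reordering the vertices changes each $\tau_X$ at most by a sign. So the ideals generated by cubics do not depend on the names of the vertices, and we may call the vertices under consideration $0,1,\dots,k$ when this is convenient.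

\begin{theorem}\label{thm:main}
For every $n\ge4$ the $\binom n4$ cubics $\tau_X$ generate $I_n$; that is, $I_n=J_n(\mathbb C)$.
\end{theorem}

\begin{theorem}\label{thm:wheels}
If $\operatorname{char}F\ne2$, then every $W(v_0;v_1,\dots,v_k)$, $k\ge3$, lies in the ideal generated by the $\tau_X$ with $X\subseteq\{v_0,\dots,v_k\}$, $|X|=4$.
\end{theorem}

The proof of Theorem~\ref{thm:wheels} does not use Theorem~\ref{thm:Martin}.

\begin{theorem}\label{thm:compl}
\textup{(a)} Let $\mathfrak m=(m_{ij})\subseteq\mathbb C[m_{ij}]$. Then $\dim_{\mathbb C}I_n/\mathfrak mI_n=\binom n4$. Hence the $\tau_X$ form a minimal generating set of $I_n$, none of them can be omitted, and no set of fewer than $\binom n4$ polynomials generates $I_n$.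

\textup{(b)} $I_n(F)=J_n(F)$ for every field $F$ of characteristic $0$.

\textup{(c)} If $\operatorname{char}F=2$ and $n\ge5$, then $I_n(F)\ne J_n(F)$: a wheel polynomial with $k=4$ is not in $J_n(F)$. So the conclusion of Theorem~\ref{thm:wheels} holds exactly when $\operatorname{char}F\ne2$.

\textup{(d)} On vertices $0,\dots,4$ write $\tau_v=\tau_{\{0,\dots,4\}\setminus v}$, put $\chi(1)=\chi(3)=1$, $\chi(2)=\chi(4)=-1$, and
\[
\ell_0=\sum_{c\ge1}\chi(c)m_{0c},\qquad \ell_v=\chi(v)m_{0v}+\sum_{c\ne0,v}\chi(c)m_{vc}\quad(v\ge1).
\]
Then over every field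
\begin{equation}\label{eq:d}
2\,W(0;1,2,3,4)=-\ell_0\tau_0+\ell_1\tau_1-\ell_2\tau_2+\ell_3\tau_3-\ell_4\tau_4 .
\end{equation}
\end{theorem}

Identity \eqref{eq:d} is the smallest new case. We obtain it in Section~\ref{sec:five} by expanding one product, and it shows the whole method. Section~\ref{sec:linear} sets up the linear algebra, Section~\ref{sec:span} contains the general reduction, and Sections~\ref{sec:proofs} and~\ref{sec:compl} deduce the theorems.

\section{Wheel relations as minors}\label{sec:linear}

\subsection{The linear system for the $x$-coordinates}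

Suppose the slopes are given and the points are sought. The $y_i$ exist once the differences $y_j-y_i=m_{ij}(x_j-x_i)$ add up to $0$ around every triangle,
\begin{equation}\label{eq:triangle}
m_{ij}(x_j-x_i)+m_{jk}(x_k-x_j)+m_{ki}(x_i-x_k)=0 .
\end{equation}
This is a linear system for $x$ alone, and only the differences of the $x_i$ matter. For realized slopes it has a solution in which these differences are not all $0$, so its maximal minors, taken after dividing out the constant vectors $x$, vanish. These minors contain the wheel relations, and there are enough of them to run an induction on the number of points. We now write the system without choosing a hub.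

Let $L$ be the $F$-vector space with basis $\varepsilon_i$, $i$ a vertex, and define the $F$-linear map
\[
\psi:\Lambda^2L\to L\otimes R,\qquad \psi(\varepsilon_i\wedge\varepsilon_j)=m_{ij}(\varepsilon_j-\varepsilon_i).
\]
It is well defined because both sides change sign when $i,j$ are exchanged. For a finite nonempty vertex set $X$ let $U_X\subset L$ be the space of vectors supported on $X$ with coordinate sum $0$, of dimension $|X|-1$. Since $\Lambda^2U_X$ involves only $\varepsilon_i\wedge\varepsilon_j$ with $i,j\in X$, we have $\psi(\Lambda^2U_X)\subseteq U_X\otimes R$. The elements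
\[
(\varepsilon_j-\varepsilon_i)\wedge(\varepsilon_k-\varepsilon_i)=\varepsilon_i\wedge\varepsilon_j+\varepsilon_j\wedge\varepsilon_k+\varepsilon_k\wedge\varepsilon_i
\]
with $i,j,k\in X$ span $\Lambda^2U_X$ (already with $i$ fixed). If $\xi$ denotes the functional $\varepsilon_i\mapsto x_i$, then $\xi(\psi(\,\cdot\,))$ of this element is the left side of \eqref{eq:triangle}. So the system says that $\xi$ kills $\psi(\Lambda^2U_X)$.

Let $r=|X|-1=\dim U_X$ and fix a generator $\omega_X$ of the line $\Lambda^rU_X$. The maximal minors are the coefficients of $\psi(z_1)\wedge\dots\wedge\psi(z_r)$ for $z_1,\dots,z_r\in\Lambda^2U_X$. This expression is multilinear and alternating in the $z_i$, so it defines a linear map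
\[
\Psi_X:\Lambda^r(\Lambda^2U_X)\to\Lambda^rU_X\otimes R=R\,\omega_X,\qquad z_1\cdots z_r\mapsto\psi(z_1)\wedge\dots\wedge\psi(z_r).
\]
There are two exterior algebras here. We write $\wedge$ for products of vectors of $U_X$, and a dot or juxtaposition for products in the exterior algebra of the vector space $\Lambda^2U_X$. In the latter, elements of $\Lambda^2U_X$ have degree one and \emph{anticommute}. Let $D_X\subset R$ be the $F$-space of all $g$ with $g\,\omega_X\in\operatorname{im}\Psi_X$. It consists of forms of degree $r$ and does not depend on the choice of $\omega_X$.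

\begin{lemma}\label{lem:DinI}
$D_X\subseteq I_n(F)$ for every set $X$ of at least two vertices of $K_n$.
\end{lemma}
\begin{proof}
Substitute $m_{ij}=(y_i-y_j)/(x_i-x_j)$ and work over the function field. Then $\xi(\psi(z))=0$ for all $z\in\Lambda^2U_X$, by \eqref{eq:triangle}. On $U_X$ the functional $\xi$ is nonzero, because the $x_i$ are distinct. So any $r$ vectors $\psi(z_1),\dots,\psi(z_r)$ lie in the kernel of $\xi$, a space of dimension $r-1$, and their exterior product is $0$.
\end{proof}

\subsection{Wheels, four points, deletion of a vertex}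

Let $X=\{0,1,\dots,k\}$, put $e_i=\varepsilon_i-\varepsilon_0$ for $1\le i\le k$ (a basis of $U_X$), and define the \emph{brackets}
\[
[ij]=e_i\wedge e_j=\varepsilon_i\wedge\varepsilon_j+\varepsilon_j\wedge\varepsilon_0+\varepsilon_0\wedge\varepsilon_i .
\]
Then $[ji]=-[ij]$, $[ii]=0$, and for $i\ne j$
\begin{equation}\label{eq:psi}
\psi([ij])=m_{ij}(\varepsilon_j-\varepsilon_i)-m_{0j}e_j+m_{0i}e_i=(m_{0i}-m_{ij})e_i-(m_{0j}-m_{ij})e_j .
\end{equation}

\begin{lemma}\label{lem:wheelminor}
For $k\ge3$, $\Psi_X([12][23]\cdots[k1])=W(0;1,\dots,k)\;e_1\wedge\dots\wedge e_k$. In particular $W(v_0;v_1,\dots,v_k)\in D_{\{v_0,\dots,v_k\}}$ for all distinct $v_0,\dots,v_k$.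
\end{lemma}
\begin{proof}
Read the indices $1,\dots,k$ modulo $k$ and put $a_i=m_{0i}-m_{i,i+1}$ and $b_i=m_{0,i+1}-m_{i,i+1}$. By \eqref{eq:psi} the left side is $\bigwedge_{i=1}^k(a_ie_i-b_ie_{i+1})$. If factor $i$ contributes $e_{i+1}$, then factor $i+1$ must contribute $e_{i+2}$, and so on around the cycle. So only ``all $e_i$'' and ``all $e_{i+1}$'' survive. The second choice gives $(-1)^k\prod b_i\;e_2\wedge\dots\wedge e_k\wedge e_1=-\prod b_i\;e_1\wedge\dots\wedge e_k$. The vertex labels are arbitrary, which gives the last statement.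
\end{proof}

\begin{lemma}\label{lem:four}
If $X=\{v_0,v_1,v_2,v_3\}$ has four elements, then
\begin{equation}\label{eq:Wtau}
W(v_0;v_1,v_2,v_3)=\operatorname{sgn}(v_0,v_1,v_2,v_3)\,\tau_X
\end{equation}
and $D_X=F\tau_X$. In particular $\tau_X\in I_n(F)$ for every field $F$.
\end{lemma}
\begin{proof}
By \eqref{eq:tau}, relabeling by a permutation $\pi$ of $X$ multiplies $\tau_X$ by $\operatorname{sgn}(\pi)$. So it suffices to prove \eqref{eq:Wtau} for $v_i=i$ and $0<1<2<3$. Expand
\[
(m_{01}-m_{12})(m_{02}-m_{23})(m_{03}-m_{31})-(m_{02}-m_{12})(m_{03}-m_{23})(m_{01}-m_{31}).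
\]
The terms with three spokes cancel, and so do those with three rim edges. The terms that remain, up to the rotation $1\to2\to3\to1$, are
\[
-m_{12}m_{02}m_{03},\qquad +m_{12}m_{23}m_{03}
\]
from the first product and
\[
+m_{12}m_{01}m_{03},\qquad -m_{01}m_{12}m_{23}
\]
from the second. They are the paths $1203$ (even), $1230$ (odd), $2103$ (odd), $0123$ (even), with coefficients as in \eqref{eq:tau}. The rotation is an even permutation and permutes the terms within each product, so all twelve terms agree.

Finally, $\dim\Lambda^2U_X=3$, so $\Lambda^3(\Lambda^2U_X)$ is the line spanned by $[12][23][31]$ (for the hub $0$), and $D_X=F\tau_X$ by Lemma~\ref{lem:wheelminor}. The last claim follows from Lemma~\ref{lem:DinI}.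
\end{proof}

The next observation makes an induction possible. It is Laplace expansion along one row.

\begin{lemma}\label{lem:delete}
Let $|X|=k+1$ with $k\ge2$, and let $v\in X$. Then
\[
\Psi_X\bigl(\Lambda^{k-1}(\Lambda^2U_{X\setminus v})\cdot\Lambda^2U_X\bigr)\subseteq R_1D_{X\setminus v}\;\omega_X,
\]
where $R_1$ is the space of linear forms and $R_1D_{X\setminus v}$ is the $F$-span of all products.
\end{lemma}
\begin{proof}
Let $\zeta\in\Lambda^{k-1}(\Lambda^2U_{X\setminus v})$ and $u\in\Lambda^2U_X$. Since $\dim U_{X\setminus v}=k-1$, we have $\Psi_{X\setminus v}(\zeta)=g\,\omega_{X\setminus v}$ with $g\in D_{X\setminus v}$, and $\Psi_X(\zeta\cdot u)=g\,\omega_{X\setminus v}\wedge\psi(u)$. The coordinates of $\psi(u)$ are linear forms, so $\omega_{X\setminus v}\wedge\psi(u)=\ell\,\omega_X$ with $\ell\in R_1$.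
\end{proof}

So $D_X$ can be reduced to the spaces $D_{X\setminus v}$ if the following question of pure linear algebra, in which the variables $m_{ij}$ no longer occur, has a positive answer: \emph{do the subspaces $\Lambda^{k-1}(\Lambda^2U_{X\setminus v})\cdot\Lambda^2U_X$, $v\in X$, span $\Lambda^k(\Lambda^2U_X)$?}

\section{Five points}\label{sec:five}

Let $X=\{0,\dots,4\}$, $H_v=U_{X\setminus v}$, and use the basis $e_1,\dots,e_4$. A product of four distinct brackets is, up to sign, a graph with four edges on $\{1,2,3,4\}$. There are $\binom64=15$ of these: $12$ triangles with a pendant edge, and three $4$-cycles. For $i\ge1$ the hyperplane $H_i$ is spanned by the $e_j$ with $j\ne i$, and $\Lambda^3(\Lambda^2H_i)$ is spanned by the triangle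
\[
T_{abc}=[ab][bc][ca],\qquad \{a<b<c\}=\{1,2,3,4\}\setminus i .
\]
So deletion of the vertices $1,\dots,4$ produces exactly the span of the triangles with a pendant edge. The wheel $[12][23][34][41]$ is not among them, and everything depends on the one deletion that is left, that of the hub $0$. We shall multiply a generator $\zeta_0$ of $\Lambda^3(\Lambda^2H_0)$ by a bracket expression chosen so that, apart from triangles with a pendant edge, only this one $4$-cycle survives.

Write $p=[12]$, $q=[23]$, $r=[31]$ and $s_i=[i4]$ for $i=1,2,3$. The space $H_0$ has basis $e_i-e_4$, $i\le3$, and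
\[
(e_i-e_4)\wedge(e_j-e_4)=[ij]+[j4]-[i4] .
\]
With $\alpha=s_2-s_1$, $\beta=s_3-s_2$, $\gamma=s_1-s_3$, a generator of $\Lambda^3(\Lambda^2H_0)$ is therefore
\[
\zeta_0=(p+\alpha)(q+\beta)(r+\gamma).
\]
Since $\alpha+\beta+\gamma=0$, we have $\alpha\beta\gamma=0$ and $\alpha\beta=\beta\gamma=\gamma\alpha=s_1s_2+s_2s_3+s_3s_1=:\sigma$. Hence
\[
\zeta_0=pqr+qr\alpha+rp\beta+pq\gamma+(p+q+r)\sigma .
\]
Multiply by $p=[12]$ and by $s_3=[34]$:
\begin{align*}
\zeta_0p={}&-pqr(s_2-s_1)-pq(s_1s_2+s_2s_3+s_3s_1)-pr(s_1s_2+s_2s_3+s_3s_1),\\
\zeta_0s_3={}&pqrs_3+qr(s_2s_3-s_1s_3)+pr\,s_2s_3-pq\,s_3s_1+(p+q+r)s_1s_2s_3 .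
\end{align*}
The $4$-cycles here are $pq\,s_3s_1$ and $pr\,s_2s_3$. In the sum $\zeta_0(p+s_3)$ the second cancels, while the first occurs with coefficient $-2$. Moreover $[12][23][34][41]=-pq\,s_3s_1$. The other twelve terms are sorted by the vertex at the end of the pendant edge, using
\[
T_{123}=pqr,\quad T_{234}=q\,s_2s_3,\quad T_{134}=r\,s_3s_1,\quad T_{124}=p\,s_1s_2 .
\]
The terms with pendant vertex $4$ are $pqr(s_1-s_2+s_3)$, and
\begin{align*}
\text{vertex }1:&\quad -pq\,s_2s_3+qr\,s_2s_3+q\,s_1s_2s_3=T_{234}(p+r+s_1),\\
\text{vertex }2:&\quad -pr\,s_3s_1-qr\,s_1s_3+r\,s_1s_2s_3=T_{134}(p-q+s_2),\\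
\text{vertex }3:&\quad -pq\,s_1s_2-pr\,s_1s_2+p\,s_1s_2s_3=T_{124}(s_3-q-r).
\end{align*}
(For example $-pq\,s_2s_3=q\,s_2s_3\,p$, since $p$ moves past three factors.) In terms of brackets this is the identity
\begin{equation}\label{eq:five}
\begin{aligned}
\zeta_0\bigl([12]+[34]\bigr)={}&2\,[12][23][34][41]\\
&+T_{234}\bigl([12]-[13]+[14]\bigr)+T_{134}\bigl([12]-[23]+[24]\bigr)\\
&+T_{124}\bigl([13]-[23]+[34]\bigr)+T_{123}\bigl([14]-[24]+[34]\bigr).
\end{aligned}
\end{equation}
It holds over every field. If $2$ is invertible, it exhibits the $4$-wheel as a sum of products that come from deleting a vertex.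

\begin{proof}[Proof of Theorem~\ref{thm:compl}(d)]
Apply $\Psi_X$ to \eqref{eq:five} and write $\omega=e_1\wedge e_2\wedge e_3\wedge e_4$. The first term on the right gives $2W(0;1,2,3,4)\,\omega$ by Lemma~\ref{lem:wheelminor}. The other products are evaluated as in the proof of Lemma~\ref{lem:delete}.

\emph{Left side.} Lemma~\ref{lem:wheelminor}, with hub $4$ and rim $1,2,3$, and \eqref{eq:Wtau} give $\Psi_{X\setminus0}(\zeta_0)=-\tau_0\,\theta$ with $\theta=(e_1-e_4)\wedge(e_2-e_4)\wedge(e_3-e_4)$. Modulo $H_0\otimes R$ all $e_i$ agree, so $\psi([ij])\equiv(m_{0i}-m_{0j})e_4$ by \eqref{eq:psi}. Since $\theta\wedge e_4=\omega$, the left side becomes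
\[
-\tau_0(m_{01}-m_{02}+m_{03}-m_{04})\,\omega=-\ell_0\tau_0\,\omega .
\]

\emph{Triangles.} If $\{a<b<c\}=\{1,2,3,4\}\setminus v$, then $\Psi_{X\setminus v}(T_{abc})=\tau_v\,e_a\wedge e_b\wedge e_c$ by Lemma~\ref{lem:wheelminor} and \eqref{eq:Wtau}. Modulo $H_v\otimes R$ only the $e_v$-coordinate of $\psi(u)$ matters. By \eqref{eq:psi} it is $m_{0v}-m_{vj}$ for $u=[vj]$ and $m_{vj}-m_{0v}$ for $u=[jv]$. Thus the coordinates for the four factors in \eqref{eq:five} are
\begin{align*}
v=1:&\quad (m_{01}-m_{12})-(m_{01}-m_{13})+(m_{01}-m_{14})=m_{01}-m_{12}+m_{13}-m_{14}=\ell_1,\\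
v=2:&\quad (m_{12}-m_{02})-(m_{02}-m_{23})+(m_{02}-m_{24})=-m_{02}+m_{12}+m_{23}-m_{24}=\ell_2,\\
v=3:&\quad (m_{13}-m_{03})-(m_{23}-m_{03})+(m_{03}-m_{34})=m_{03}+m_{13}-m_{23}-m_{34}=\ell_3,\\
v=4:&\quad (m_{14}-m_{04})-(m_{24}-m_{04})+(m_{34}-m_{04})=-m_{04}+m_{14}-m_{24}+m_{34}=\ell_4 .
\end{align*}
Finally $e_a\wedge e_b\wedge e_c\wedge e_v=(-1)^v\omega$, because $e_v$ moves past $4-v$ vectors. So
\[
-\ell_0\tau_0=2W(0;1,2,3,4)-\ell_1\tau_1+\ell_2\tau_2-\ell_3\tau_3+\ell_4\tau_4,
\]
which is \eqref{eq:d}.
\end{proof}

\section{The spanning lemma}\label{sec:span}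

\begin{lemma}\label{lem:span}
Let $\operatorname{char}F\ne2$, $k\ge4$, $X=\{0,\dots,k\}$, $U=U_X$ and $H_v=U_{X\setminus v}$. Then
\begin{equation}\label{eq:span}
\Lambda^k(\Lambda^2U)=\sum_{v=0}^k\Lambda^{k-1}(\Lambda^2H_v)\cdot\Lambda^2U .
\end{equation}
\end{lemma}

The condition $k\ge4$ is needed. For $k=3$ each $\Lambda^2H_v$ is a line, so $\Lambda^2(\Lambda^2H_v)=0$ and the right side is $0$, while the left side is a line. This is as it should be, since the cubics are not to be reduced further. That $\operatorname{char}F\ne2$ is needed for $k=4$ will follow from Theorem~\ref{thm:compl}(c).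

The idea of the proof is as follows. Deleting the vertices $1,\dots,k$ produces all products of brackets except those whose graph is a union of cycles. Deleting the hub then gives enough relations between unions of cycles to show that each of them equals its own negative, or can be reduced to one that does.

\begin{proof}
A \emph{monomial} is a product of $k$ brackets $[ij]$, $i,j\in\{1,\dots,k\}$. The nonzero monomials are, up to sign, a basis of $\Lambda^k(\Lambda^2U)$, and they correspond to the simple graphs with $k$ edges on $\{1,\dots,k\}$. The degree of a vertex in a monomial is the number of its occurrences in the brackets. Let $f$ be a linear functional that vanishes on the right side of \eqref{eq:span}. We show that $f$ vanishes on every monomial.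

\medskip\noindent\textbf{Step 1: only $2$-regular graphs matter.}
For $i\ge1$ we have $H_i=\langle e_j:j\ne i\rangle$. If a vertex $i$ has degree at most $1$ in a monomial, then at least $k-1$ of its brackets lie in $\Lambda^2H_i$, so $f$ vanishes on it. The $k$ degrees sum to $2k$. Hence $f$ can be nonzero on a monomial only if every degree is $2$, that is, if the graph is a disjoint union of cycles of length at least $3$ covering $\{1,\dots,k\}$.

\medskip\noindent\textbf{Step 2: the relation from deleting the hub.}
The only space not yet used is $H_0=\{\sum c_ie_i:\sum c_i=0\}$, and it must provide the relations between $2$-regular graphs. To produce elements of $\Lambda^2H_0$ we subtract one basis vector $e_a$ from all others. Let $a\ne l$ and $w\ne a$ be vertices ($w=l$ is allowed), and let $Y$ be a product of $k-1$ brackets not involving $a$, such that $[aw]\,Y$ has degree $1$ at $a$, degree $3$ at $l$, and degree $2$ elsewhere. Let $\partial Y$ be the sum of the monomials obtained from $Y$ by replacing one occurrence of $l$ by $a$. Then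
\begin{equation}\label{eq:move}
f\bigl([aw]\,\partial Y\bigr)=0 .
\end{equation}
Indeed, let $\rho(e_i)=e_i-e_a\in H_0$ and extend $\rho$ to brackets and their products. Then $\rho(Y)\in\Lambda^{k-1}(\Lambda^2H_0)$, so $f([aw]\,\rho(Y))=0$. Expand $\rho(Y)$. The terms arise by choosing a set $M$ of occurrences of vertices in $Y$ and replacing each of them by $-e_a$. In $[aw]\,\rho(Y)$ such a term is zero or has degree $1+|M|$ at $a$. By Step 1 it contributes only if $|M|=1$; and since $l$ has degree $3$ in $[aw]\,Y$, the occurrence replaced must be one of $l$. What remains is $-f([aw]\,\partial Y)=0$.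

In the language of graphs: in a graph with a pendant vertex $a$ and one vertex $l$ of degree $3$, hand over to $a$ one of the edges at $l$ in $Y$; the results, taken with their signs, sum to zero under $f$.

\medskip\noindent\textbf{Step 3: long cycles may be permuted.}
Consider a $2$-regular monomial $[ya][al][lz]Q$ with $y\ne z$, where $Q$ is a product of brackets involving neither $a$ nor $l$. In \eqref{eq:move} take $w=l$ and $Y=[ly][lz]Q$. The vertex $l$ occurs twice in $Y$, and
\[
f([al][ay][lz]Q)+f([al][ly][az]Q)=0 .
\]
Here $[al][ay]=-[al][ya]=[ya][al]$, and $[al][ly]=[la][yl]=-[yl][la]$. Hence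
\begin{equation}\label{eq:swap}
f([ya][al][lz]Q)=f([yl][la][az]Q)\qquad(y\ne z).
\end{equation}
So $a$ and $l$ may be interchanged. Put
\[
C(v_1,\dots,v_r)=[v_1v_2][v_2v_3]\cdots[v_rv_1]
\]
and let $Q'$ be the product of the brackets of the other components. If $r\ge4$, then four cyclically consecutive vertices $y,a,l,z$ are distinct. Moving the brackets on $ya,al,lz$ to the front of $C(v_1,\dots,v_r)Q'$ produces the same sign before and after the interchange of $a$ and $l$, because the positions are the same. By \eqref{eq:swap}, $f(C(v_1,\dots,v_r)Q')$ is invariant under adjacent transpositions of $v_1,\dots,v_r$, hence under all permutations of them.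

\medskip\noindent\textbf{Step 4: a component of length $r\ge4$, $r\not\equiv3\pmod 4$.}
By Step 3 it suffices to find a permutation of $v_1,\dots,v_r$ that changes the sign of $C(v_1,\dots,v_r)$. Rotation moves the first bracket to the end,
\[
C(v_2,\dots,v_r,v_1)=(-1)^{r-1}C(v_1,\dots,v_r),
\]
and the sign is $-1$ for even $r$. Reversal turns around all $r$ brackets, reverses the order of the first $r-1$ of them, and leaves the last in place, so
\[
C(v_r,\dots,v_1)=(-1)^r(-1)^{(r-1)(r-2)/2}\,C(v_1,\dots,v_r).
\]
For $r\equiv1\pmod4$ the exponent $(r-1)(r-2)/2$ is even and the sign is $-1$. In both cases $2f(CQ')=0$, so $f(CQ')=0$ because $\operatorname{char}F\ne2$.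

For $k=4$ this is already the whole proof, since the only $2$-regular graphs are $4$-cycles. Modulo the right side of \eqref{eq:span},
\[
C(1,2,3,4)\equiv C(2,1,3,4)\equiv C(2,3,1,4)\equiv C(2,3,4,1)=-C(1,2,3,4).
\]
For $r\equiv3\pmod 4$ rotation and reversal both give the sign $+1$, and another argument is needed.

\medskip\noindent\textbf{Step 5: a component of length $r\equiv3\pmod4$, $r\ge7$.}
We use \eqref{eq:move} to cut off a triangle, which leaves a cycle of even length. Let the cycle be $(w,a,x,y,l,z,q_1,\dots,q_{r-6})$, and let $S$ be the product of $[zq_1],[q_1q_2],\dots,[q_{r-6}w]$ and the brackets of the other components. Take $Y=[lx][ly][lz][xy]S$. In $[aw]\,Y$ the vertex $a$ has degree $1$, $l$ has degree $3$, and all others have degree $2$. So \eqref{eq:move} gives $f(G_x)+f(G_y)+f(G_z)=0$ with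
\begin{align*}
G_x&=[aw][ax][ly][lz][xy]S,\\
G_y&=[aw][lx][ay][lz][xy]S,\\
G_z&=[aw][lx][ly][az][xy]S .
\end{align*}
The graph of $G_x$ is the given one. That of $G_z$ contains the triangle $l\,x\,y$ and the cycle $(w,a,z,q_1,\dots,q_{r-6})$ of length $r-3$, which is even and at least $4$. So $f(G_z)=0$ by Step 4. Interchanging $x$ and $y$ in $G_x$ gives
\[
[aw][ay][lx][lz][yx]S=[aw][lx][ay][lz][xy]S=G_y,
\]
one sign coming from the order of the second and third brackets and one from $[yx]=-[xy]$. Both $x$ and $y$ lie on the cycle of length $r\ge4$, so $f(G_y)=f(G_x)$ by Step 3. Hence $2f(G_x)=0$ and $f(G_x)=0$.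

\medskip\noindent\textbf{Step 6: all components are triangles.}
Since $k\ge4$ there are at least two, say $\{a,w,x\}$ and $\{l,y,z\}$. Let $S$ be the product of the brackets of the remaining components and take
\[
Y=[lx][ly][lz][wx][yz]S .
\]
The degrees in $[aw]\,Y$ are again $1$ at $a$, $3$ at $l$, and $2$ elsewhere. The three terms of \eqref{eq:move} are shown in Figure~\ref{fig:prism}. Handing over the edge $lx$ gives, up to sign, the given monomial; handing over $ly$ gives a graph with the hexagon $a\,w\,x\,l\,z\,y$; and handing over $lz$ gives one with the hexagon $a\,w\,x\,l\,y\,z$. By Step 4 with $r=6$, $f$ vanishes on the last two terms, hence also on the first.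

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=.74]
\draw (0,1)--(0,0)--(1,.5)--(2,.5)--(3,1)--(3,0)--(2,.5);
\draw (4,1)--(4,0)--(5,.5)--cycle;
\draw (6,.5)--(7,1)--(7,0)--cycle;
\draw (8,1)--(8,0)--(9,.5)--(10,.5)--(11,0)--(11,1)--cycle;
\draw (12,1)--(12,0)--(13,.5)--(14,.5)--(15,1)--(15,0)--cycle;
\foreach \s in {0,4,8,12} {
 \foreach \p/\q/\t in {0/1/a,2/.5/l,3/1/y}
  {\fill (\s+\p,\q) circle (1.8pt); \node[above] at (\s+\p,\q) {\small $\t$};}
 \foreach \p/\q/\t in {0/0/w,1/.5/x,3/0/z}
  {\fill (\s+\p,\q) circle (1.8pt); \node[below] at (\s+\p,\q) {\small $\t$};}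
}
\end{tikzpicture}
\caption{Two triangles are reduced to hexagons. Far left: the graph of $[aw][lx][ly][lz][wx][yz]$, with a pendant vertex $a$ and a vertex $l$ of degree $3$. The other three graphs arise by replacing the edge $lx$ by $ax$, the edge $ly$ by $ay$, or the edge $lz$ by $az$. (In the last picture the crossing is not a vertex.)}
\label{fig:prism}
\end{figure}

\medskip
A $2$-regular graph on $k\ge4$ vertices has a component of length at least $4$, which is covered by Step 4 or 5, or it consists of triangles, which is Step 6. Hence $f=0$.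
\end{proof}

\section{The cubics generate}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:wheels}]
Let $\operatorname{char}F\ne2$. We show by induction on $|X|\ge4$ that all of $D_X$ lies in the ideal generated by the $\tau_Z$ with $Z\subseteq X$, $|Z|=4$. For $|X|=4$ this is $D_X=F\tau_X$ (Lemma~\ref{lem:four}). If $|X|=k+1\ge5$, then Lemmas~\ref{lem:span} and~\ref{lem:delete} give
\[
D_X\subseteq\sum_{v\in X}R_1D_{X\setminus v},
\]
and the induction hypothesis applies to each $X\setminus v$. The theorem follows, since $W(v_0;v_1,\dots,v_k)\in D_{\{v_0,\dots,v_k\}}$ by Lemma~\ref{lem:wheelminor}.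
\end{proof}

For Theorem~\ref{thm:main} we must identify Martin's tree polynomials with our $W$'s. This can be done without the definition of $\tau(G)$, because a wheel carries only one relation.

\begin{proposition}\label{prop:wheel}
For a $k$-wheel $G\subseteq K_n$ with hub $v_0$ and rim $v_1\cdots v_k$, the ideal $\mathfrak p=I_n\cap\mathbb C[m_e:e\in G]$ is generated by $W=W(v_0;v_1,\dots,v_k)$, which is irreducible of degree $k$. Hence every nonzero form of degree $k$ in $\mathfrak p$, in particular $\tau(G)$, is a nonzero scalar multiple of $W$.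
\end{proposition}
\begin{proof}
Write $s_i=m_{v_0v_i}$ and $r_i=m_{v_iv_{i+1}}$ with indices modulo $k$, so $W=\prod_i(s_i-r_i)-\prod_i(s_{i+1}-r_i)$.

\emph{$W$ is irreducible.} Let $A=\prod_{i=2}^k(s_i-r_i)$ and $B=\prod_{i=2}^k(s_{i+1}-r_i)$. Then
\[
W=(s_1-r_1)A-(s_2-r_1)B=r_1(B-A)+(s_1A-s_2B),
\]
and $A,B$ do not involve $r_1$. No linear factor of $A$ is proportional to one of $B$, so $A$ and $B$ are coprime and $B-A\ne0$. Thus $W$ has degree $1$ in $r_1$ and total degree $k$. A polynomial of degree $1$ in $r_1$ is irreducible if its two coefficients are coprime, since in a factorization one factor is free of $r_1$ and divides both. Suppose a prime $p$ divides $B-A$ and $s_1A-s_2B=(s_1-s_2)A-s_2(B-A)$. Then $p$ divides $(s_1-s_2)A$. If $p\mid A$, then $p\mid B$, a contradiction. So $p$ is proportional to $s_1-s_2$, and $A$ and $B$ become equal after putting $s_2=s_1$. But then the factor containing $r_2$ is $s_1-r_2$ in $A$ and $s_3-r_2$ in $B$. These are not proportional, as $k\ge3$, and this contradicts unique factorization.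

\emph{The slopes $s_1,\dots,s_k,r_1,\dots,r_{k-1}$ are algebraically independent modulo $I_n$.} For generic values of them put $P_{v_0}=(0,0)$, $x_{v_1}=1$,
\[
x_{v_{i+1}}=x_{v_i}\,\frac{s_i-r_i}{s_{i+1}-r_i}\quad(1\le i<k),\qquad y_{v_i}=s_ix_{v_i}.
\]
The $x_{v_i}$ are nonzero. They are generically distinct: for $i<i'$ the quotient $x_{v_{i'}}/x_{v_i}=\prod_{j=i}^{i'-1}(s_j-r_j)/(s_{j+1}-r_j)$ depends nonconstantly on $r_i$, so it is not identically $1$. The line $P_{v_0}P_{v_i}$ has slope $s_i$, and $P_{v_i}P_{v_{i+1}}$ has slope $r_i$ for $i<k$, because $(s_{i+1}-r_i)x_{v_{i+1}}=(s_i-r_i)x_{v_i}$. Choose the remaining points arbitrarily so that all $x$-coordinates are distinct. So all values in a nonempty open subset of $\mathbb C^{2k-1}$ are realized, and no nonzero polynomial in these $2k-1$ slopes lies in $I_n$.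

\emph{Conclusion.} $\mathfrak p$ is prime, being the kernel of a homomorphism into a field. The ring $\mathbb C[m_e:e\in G]/\mathfrak p$ has transcendence degree at least $2k-1$, and there are $2k$ variables, so $\mathfrak p$ has height at most $1$. It contains the nonzero prime ideal $(W)$, hence $\mathfrak p=(W)$. By \cite{Martin}, $\tau(G)$ is a nonzero form of degree $k$ in $\mathfrak p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We have $J_n(\mathbb C)\subseteq I_n$ by Lemma~\ref{lem:four}. Conversely, $I_n$ is generated by the tree polynomials of wheels (Theorem~\ref{thm:Martin}). These are scalar multiples of polynomials $W(v_0;v_1,\dots,v_k)$ (Proposition~\ref{prop:wheel}), which lie in $J_n(\mathbb C)$ (Theorem~\ref{thm:wheels}).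
\end{proof}

\section{Minimality and other fields}\label{sec:compl}

Part (d) of Theorem~\ref{thm:compl} was proved in Section~\ref{sec:five}.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
A Hamiltonian path on $X$ determines $X$, so by \eqref{eq:tau} the $\tau_X$ have pairwise disjoint sets of monomials and are linearly independent. By Theorem~\ref{thm:main} they generate the homogeneous ideal $I_n$. Hence $(I_n)_3$ is their span, of dimension $\binom n4$, while $\mathfrak mI_n$ consists of the elements of $I_n$ without component in degree $3$. So $I_n/\mathfrak mI_n\cong(I_n)_3$. Every generating set of $I_n$, homogeneous or not, spans the vector space $I_n/\mathfrak mI_n$, so it has at least $\binom n4$ elements.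
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
Let $F\supseteq\mathbb Q$. The ideal $I_n(\mathbb Q)$ is the kernel of a $\mathbb Q$-linear map into $\mathbb Q(x,y)$, where $x,y$ stand for all $2n$ coordinates. The ring $F\otimes_{\mathbb Q}\mathbb Q(x,y)$ is a localization of the domain $F[x,y]$ at nonzero elements, so it embeds in $F(x,y)$. As $F\otimes_{\mathbb Q}-$ is exact, $I_n(F)=F\otimes_{\mathbb Q}I_n(\mathbb Q)$. Also $J_n(F)=F\otimes_{\mathbb Q}J_n(\mathbb Q)$, since the $\tau_X$ have rational coefficients. For $F=\mathbb C$, Theorem~\ref{thm:main} gives $\mathbb C\otimes_{\mathbb Q}\bigl(I_n(\mathbb Q)/J_n(\mathbb Q)\bigr)=0$, so $I_n(\mathbb Q)=J_n(\mathbb Q)$, and the claim follows for every $F$.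
\end{proof}

In characteristic $2$ signs disappear, and $\tau_X$ is simply the sum of all Hamiltonian paths on $X$. We show that the $4$-wheel is out of reach by looking at five well-chosen coefficients.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(c)]
Let $\operatorname{char}F=2$ and $n\ge5$, call five of the vertices $0,\dots,4$, and let $W=W(0;1,2,3,4)\in I_n(F)$. Suppose $W\in J_n(F)$. Comparing degrees, $W=\sum_X\lambda_X\tau_X$ with linear forms $\lambda_X$. Put $m_e=0$ for all edges $e\not\subset\{0,\dots,4\}$. This leaves $W$ unchanged. It kills every $\tau_X$ with $X\not\subset\{0,\dots,4\}$, since a Hamiltonian path on $X$ uses an edge at each vertex of $X$. So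
\begin{equation}\label{eq:char2}
W=\sum_{v=0}^4\lambda_v\tau_v
\end{equation}
with linear forms $\lambda_v$ in the $m_e$, $e\subset\{0,\dots,4\}$, and $\tau_v$ as in part (d). Let $\mu(v,c)$ be the coefficient of $m_{vc}$ in $\lambda_v$.

Consider the coefficient of a spanning tree $T$ of $\{0,\dots,4\}$ on the right side of \eqref{eq:char2}. A product of $m_e$ with a Hamiltonian path on $\{0,\dots,4\}\setminus v$ equals $T$ only if $v$ is a leaf of $T$, $e$ is the edge of $T$ at $v$, and $T-v$ is that path. We need two kinds of trees.
\begin{itemize}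
\item A path $p_1p_2p_3p_4p_5$ has the leaves $p_1$ and $p_5$, and removing either leaves a path. So its coefficient is $\mu(p_1,p_2)+\mu(p_5,p_4)$.
\item A tree with edges $cu,cw,cd,de$ has the leaves $u,w,e$. Removing $u$ or $w$ leaves a path, while removing $e$ leaves three edges at $c$, which is not a path. So its coefficient is $\mu(u,c)+\mu(w,c)$.
\end{itemize}
On the left side, a monomial containing $m_{13}$ or $m_{24}$ has coefficient $0$, because $13$ and $24$ are not edges of the wheel. The monomial $m_{01}m_{12}m_{23}m_{34}$ has coefficient $1$. It does not occur in the first product of \eqref{eq:W}, where $m_{01}$ and $m_{12}$ belong to the same factor, and it occurs once in the second, $(m_{02}-m_{12})(m_{03}-m_{23})(m_{04}-m_{34})(m_{01}-m_{41})$. Comparing coefficients in \eqref{eq:char2} gives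
\begin{align*}
\text{path } 0\,1\,2\,3\,4:&\qquad \mu(0,1)+\mu(4,3)=1,\\
\text{path } 0\,2\,4\,1\,3:&\qquad \mu(0,2)+\mu(3,1)=0,\\
\text{path } 0\,2\,4\,3\,1:&\qquad \mu(0,2)+\mu(1,3)=0,\\
\text{tree with edges } 10,13,12,24:&\qquad \mu(0,1)+\mu(3,1)=0,\\
\text{tree with edges } 34,31,32,20:&\qquad \mu(4,3)+\mu(1,3)=0.
\end{align*}
Each of $\mu(0,1)$, $\mu(4,3)$, $\mu(0,2)$, $\mu(3,1)$, $\mu(1,3)$ occurs exactly twice. Adding the five equations gives $0=1$, a contradiction. So $W\in I_n(F)\setminus J_n(F)$. In particular the conclusion of Theorem~\ref{thm:wheels} fails in characteristic $2$; in all other characteristics it holds by that theorem.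
\end{proof}

\begin{remark}
In characteristic $2$ the left side of \eqref{eq:d} is $0$. So the expression that produces the $4$-wheel in other characteristics turns into a linear relation $\sum_v\ell_v\tau_v=0$ between the five cubics. Moreover, Lemma~\ref{lem:span} fails for $k=4$ in characteristic $2$, since together with Lemma~\ref{lem:delete} it would put $W(0;1,2,3,4)$ into the ideal generated by the cubics.
\end{remark}

\begin{thebibliography}{9}
\bibitem{Martin} J.~L. Martin, \emph{The slopes determined by $n$ points in the plane}, Duke Math. J. \textbf{131} (2006), 119--165.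
\bibitem{Updown} \emph{Updown Numbers And The Initial Monomials Of The Slope Variety}, \texttt{http://www.math.uni-tuebingen.de/\~{}keilen/download/Lehre/ATWS14/praesentation8.pdf}.
\end{thebibliography}

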